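\title{A non-normable separable Fr\'echet space on which every operator has compact spectrum}

\begin{abstract}
We construct a separable Fr\'echet space $X$, whose topology is not given by any norm, such that every continuous linear operator on $X$ is a scalar multiple of the identity plus an operator that maps some neighborhood of zero to a bounded set. It follows that every continuous linear operator on $X$ has non-empty compact spectrum, which answers a question of E.~Gorin affirmatively. The space is assembled from the biduals of countably many weighted James-type spaces with pairwise incomparable weights, arranged in levels so that the limits of the sequences on one level are prescribed by the next level. We also show that every non-empty compact subset of $\mathbb C$ is the spectrum of an operator on $X$, and that in every topological decomposition $X=Y\oplus Z$ one summand is a Banach space.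
\end{abstract}

\section{Introduction}\label{sec:intro}

All vector spaces are over $\mathbb C$, and all topological vector spaces are Hausdorff. A \emph{Fr\'echet space} is a complete metrizable locally convex space. Its topology is given by an increasing sequence of seminorms $p_1\le p_2\le\cdots$, and a linear map $T:X\to X$ is continuous exactly when for every $N$ there are $K$ and $C$ with $p_N(Tx)\le C\,p_K(x)$ for all $x$. We call $X$ \emph{non-normable} (or non-normed) if no single norm gives its topology, and we write $L(X)$ for the algebra of continuous linear operators on $X$. The \emph{spectrum} $\sigma(T)$ of $T\in L(X)$ is the set of $z\in\mathbb C$ for which $T-zI$ has no inverse in $L(X)$. By the open mapping theorem, $z\in\sigma(T)$ if and only if $T-zI$ is not a bijection of $X$ onto $X$.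

On a Banach space the spectrum is bounded because the Neumann series $-\sum_{j\ge0}z^{-j-1}T^j$ converges for $|z|>\|T\|$. In a Fr\'echet space each application of $T$ may move us to a stronger seminorm and cost a new constant, and nothing controls the growth of these constants. The familiar spaces behave accordingly.
\begin{itemize}
\item On the space $\mathbb C^{\mathbb N}$ of all sequences, the operator $(x_k)\mapsto(kx_k)$ has every $k\in\mathbb N$ as an eigenvalue.
\item On the space of rapidly decreasing sequences, with norms $p_N(x)=\sup_kk^N|x_k|$, the same formula defines an operator with $p_N(Tx)=p_{N+1}(x)$ and the same eigenvalues.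
\item On $C^\infty[0,1]$, the functions $e^{zt}$ show that the derivative has spectrum $\mathbb C$.
\end{itemize}
In each example the gap between consecutive seminorms leaves room for an operator that is too large. One might guess that such room can always be found. The following problem, due to E.~Gorin, is Question~2 of \cite{source}.

\begin{quote}
\emph{Does there exist a non-normable separable Fr\'echet space $X$ such that the spectrum of every continuous linear operator on $X$ is bounded?}
\end{quote}

The first example is typical of a whole class of spaces.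

\begin{proposition}\label{prop:norm}
If a Fr\'echet space $Y$ has no continuous norm, then some $T\in L(Y)$ has every $n\in\mathbb N$ as an eigenvalue. Hence every Fr\'echet space all of whose operators have bounded spectrum carries a continuous norm.
\end{proposition}

To see what a positive answer could look like, ask which operators certainly have bounded spectrum. An operator $S\in L(X)$ is called \emph{bounded} if it maps some neighborhood of $0$ to a bounded set. In terms of the seminorms, this means that there is one $M$ such that for every $N$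
\begin{equation}\label{eq:bounded}
p_N(Sx)\le C_N\,p_M(x)\qquad(x\in X)
\end{equation}
with some constant $C_N$. Let $LB(X)$ be the set of bounded operators. A bounded operator factors through a Banach space, and this makes its spectrum compact (Proposition~\ref{prop:spectrum}). The identity is bounded only if $X$ is normable, since $p_N\le C_Np_M$ for all $N$ says that $p_M$ alone gives the topology. Every $L(X)$ contains $\mathbb CI+LB(X)$, and bounded operators cannot be avoided: every rank-one operator $x\mapsto f(x)x_0$ with $f\in X'$ is bounded. Our main result is that $L(X)$ can be as small as this.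

\begin{theorem}\label{thm:main}
There is a separable non-normable Fr\'echet space $X$, with topology given by norms $p_1\le p_2\le\cdots$, such that for every $T\in L(X)$ there are $\mu\in\mathbb C$, $M\in\mathbb N$ and constants $C_N$ for which $S=T-\mu I$ satisfies $p_N(Sx)\le C_N\,p_M(x)$ for all $x\in X$ and $N\in\mathbb N$. Consequently $\sigma(T)$ is a non-empty compact set.
\end{theorem}

So the answer to Gorin's question is yes. The space has further properties.

\begin{theorem}\label{thm:more}
Let $X$ be the space constructed in Section~\ref{sec:space}.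
\begin{enumerate}
\item[(i)] $L(X)=\mathbb CI\oplus LB(X)$, and $LB(X)$ is a two-sided ideal. The map $T\mapsto\mu(T)$ given by this decomposition is a unital character of the algebra $L(X)$, and $\mu(T)\in\sigma(T)$.
\item[(ii)] $\{\sigma(T):T\in L(X)\}$ is the family of all non-empty compact subsets of $\mathbb C$.
\item[(iii)] If $X=Y\oplus Z$ is a topological direct sum, then $Y$ or $Z$ is a Banach space.
\end{enumerate}
\end{theorem}

The proof takes place in the dual. We build $X$ so that $X'$ is an algebraic direct sum $A_1'\oplus A_2'\oplus\cdots$ of Banach spaces, called levels. The adjoint $T'$ is then a matrix of bounded blocks with finitely many non-zero blocks in each column, and Theorem~\ref{thm:main} amounts to the statement that $T'-\mu I$ has only finitely many non-zero rows. Continuity of $T$ bounds the length of each column separately; we must turn the bound for the first column into a bound for all of them. To this end the levels are linked: a dense set of functionals on level $n+1$ consists of pointwise limits of sequences of functionals on level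 $n$. Since $T'$ respects pointwise limits, column $n$ of the matrix governs column $n+1$. The building blocks that supply such sequences are weighted James-type spaces (Section~\ref{sec:james}), chosen so that no operator can carry the limit belonging to one block to the limit belonging to another (Section~\ref{sec:weights}). Example~\ref{ex:three} shows, with three blocks, how a scalar is forced. The space is defined in Section~\ref{sec:space}, and its operators are determined in Section~\ref{sec:operators}.

\section{Bounded operators and continuous norms}\label{sec:prelim}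

We write $E'$ for the dual of $E$. All pairings $\langle\cdot,\cdot\rangle$ are bilinear; in particular $\ell_2$ is identified with its dual through $\langle b,c\rangle=\sum_ib_ic_i$. A Banach space $E$ is regarded as a closed subspace of $E''$ through the canonical isometric embedding, and an element $f\in E'$ is regarded as the functional $y\mapsto\langle y,f\rangle$ on $E''$. The adjoint of a bounded operator $t:E\to F$ between Banach spaces is $t':F'\to E'$. If $E_1,E_2,\dots$ are Banach spaces, $(\bigoplus_iE_i)_{\ell_2}$ is the space of sequences $a=(a_i)$ with $a_i\in E_i$ and $\|a\|^2=\sum_i\|a_i\|^2<\infty$; its dual is $(\bigoplus_iE_i')_{\ell_2}$, with the pairing $\sum_i\langle a_i,f_i\rangle$.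

We first reduce Theorem~\ref{thm:main} to the estimate \eqref{eq:bounded}.

\begin{proposition}\label{prop:spectrum}
Let $X$ be a non-normable Fr\'echet space with topology given by norms $p_1\le p_2\le\cdots$, and let $S\in L(X)$ satisfy \eqref{eq:bounded}. Then $\sigma(S)$ is compact and contains $0$.
\end{proposition}

\begin{proof}
Let $X_M$ be the completion of the normed space $(X,p_M)$ and $\kappa:X\to X_M$ the inclusion, which is continuous. If $(x_j)$ is $p_M$-Cauchy, then $(Sx_j)$ is $p_N$-Cauchy for every $N$ by \eqref{eq:bounded}, hence convergent in $X$. So $S$ extends to a continuous linear map $\hat S:X_M\to X$ with $S=\hat S\kappa$. Put $S_M=\kappa\hat S$, a bounded operator on the Banach space $X_M$.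

Let $z\ne0$ and suppose that $R=(S_M-z)^{-1}$ exists. Then $\kappa\hat SR=R\kappa\hat S=I+zR$, and therefore
\begin{align*}
(\hat S\kappa-z)(\hat SR\kappa-I)&=\hat S(I+zR)\kappa-\hat S\kappa-z\hat SR\kappa+zI=zI,\\
(\hat SR\kappa-I)(\hat S\kappa-z)&=\hat S(I+zR)\kappa-z\hat SR\kappa-\hat S\kappa+zI=zI.
\end{align*}
So $z^{-1}(\hat SR\kappa-I)$ is the inverse of $S-z$. Conversely, if $R_1=(S-z)^{-1}\in L(X)$ exists, the same two lines with $\hat S$ and $\kappa$ exchanged show that $z^{-1}(\kappa R_1\hat S-I)$ is the inverse of $S_M-z$. Thus $\sigma(S)\setminus\{0\}=\sigma(S_M)\setminus\{0\}$.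

Suppose that $S$ has an inverse in $L(X)$. Given $N$, choose $K$ and $C$ with $p_N(S^{-1}y)\le Cp_K(y)$. Then $p_N(x)\le Cp_K(Sx)\le CC_Kp_M(x)$, so $p_M$ gives the topology of $X$, contrary to the hypothesis. Hence $\sigma(S)=\{0\}\cup\sigma(S_M)$, and the spectrum of a bounded operator on a Banach space is compact.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:norm}]
We imitate the diagonal operator on $\mathbb C^{\mathbb N}$. Let $q_1\le q_2\le\cdots$ be seminorms giving the topology of $Y$. No $q_n$ is a norm, and every non-zero vector has $q_k(x)\neq0$ for large $k$. After passing to a subsequence of $(q_n)$ we therefore have vectors $x_n$ with $q_n(x_n)=0$ and $q_{n+1}(x_n)\ne0$. By the Hahn--Banach theorem there are $f_n\in Y'$ with $f_n(x_n)=1$ and $|f_n|\le c_nq_{n+1}$. For $m>n$ we have $q_{n+1}(x_m)\le q_m(x_m)=0$, so $f_n(x_m)=0$. Define recursively $g_n=f_n-\sum_{m<n}f_n(x_m)g_m\in Y'$. Then $g_n(x_k)=\delta_{nk}$ for all $k$, by induction on $n$: for $k\ge n$ every $g_m(x_k)$ with $m<n$ vanishes and $g_n(x_k)=f_n(x_k)=\delta_{nk}$, while for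 $k<n$ we get $g_n(x_k)=f_n(x_k)-f_n(x_k)=0$.

Put $Ty=\sum_nn\,g_n(y)x_n$. Since $q_k(x_n)=0$ for $n\ge k$, the partial sums are Cauchy for each $q_k$, the series converges in $Y$, and $q_k(Ty)\le\sum_{n<k}n\,q_k(x_n)|g_n(y)|$. So $T\in L(Y)$, and $Tx_n=nx_n$.
\end{proof}

\section{Weighted James spaces}\label{sec:james}

The links between levels require a Banach space $J$ with a bounded sequence $(\varepsilon_k)$ in $J'$ that converges pointwise on $J''$ to a functional $\xi\notin J'$. To keep control we want exactly one such extra functional, that is, $J''/J$ one-dimensional. Sequences of bounded quadratic variation do this: $J''$ consists of convergent sequences, $J$ of the null sequences among them, $\varepsilon_k$ is the $k$-th coordinate and $\xi$ is the limit. Since we need infinitely many such spaces that operators can tell apart, we measure the variation with a weight.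

\subsection*{Weighted norms of finite families}

A \emph{weight} is a sequence $w=(w_i)_{i\ge1}$ with $1=w_1\ge w_2\ge\cdots>0$ and $\sum_iw_i=\infty$. Put $W(r)=\sum_{i\le r}w_i$. For a finite family $d=(d_1,\dots,d_r)$ of scalars, let $d_1^*\ge\dots\ge d_r^*$ be the numbers $|d_i|$ in decreasing order, and let
\[
|d|_w=\Big(\sum_{i=1}^rw_i\,(d_i^*)^2\Big)^{1/2}.
\]
Thus $W(r)^{1/2}$ is the value of $|\cdot|_w$ on $r$ entries of modulus one.

\begin{lemma}\label{lem:families}
Let $d=(d_1,\dots,d_r)$ and $d'$ be finite families.
\begin{enumerate}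
\item[(a)] $|d|_w=\max_\tau\big(\sum_iw_{\tau(i)}|d_i|^2\big)^{1/2}$, the maximum taken over injections $\tau:\{1,\dots,r\}\to\mathbb N$. The function $|\cdot|_w$ is a norm on $\mathbb C^r$, is monotone in each $|d_i|$ and permutation invariant, is unchanged when zeros are inserted, does not increase on passing to a subfamily, and satisfies $|d|_w\le(\sum_i|d_i|^2)^{1/2}$.
\item[(b)] If $d\sqcup d'$ is the family of all entries of $d$ and $d'$, then $|d\sqcup d'|_w^2\le|d|_w^2+|d'|_w^2$.
\item[(c)] $\sum_i|d_i|\le r\,W(r)^{-1/2}|d|_w$.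
\item[(d)] If $|d_i|\le1$ for all $i$ and at most $q$ entries are non-zero, then $|d|_w\le W(q)^{1/2}$. Also $W(2q)\le2W(q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $w$ is non-increasing, the sum can only grow if the image of $\tau$ is replaced, in order, by $\{1,\dots,r\}$. Among bijections onto $\{1,\dots,r\}$ the rearrangement inequality says that the sum of products is largest when both sequences are ordered in the same way. This gives the formula. A maximum of weighted $\ell_2$-norms is a monotone norm. Invariance under permutations and under insertion of zeros is visible from the definition, a subfamily arises by replacing entries by zero, and the last bound follows from $w_i\le1$.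

(b) Take an injection that is optimal for $d\sqcup d'$ in (a). Its restrictions to $d$ and to $d'$ are injections, so the two parts of the sum are at most $|d|_w^2$ and $|d'|_w^2$.

(c) Chebyshev's sum inequality states that $\sum_{i\le r}a_ib_i\ge\frac1r\sum_ia_i\sum_ib_i$ when $(a_i)$ and $(b_i)$ are both non-increasing. With the Cauchy--Schwarz inequality it gives
\[
|d|_w^2\ge\frac{W(r)}r\sum_i(d_i^*)^2\ge\frac{W(r)}{r^2}\Big(\sum_id_i^*\Big)^2 .
\]

(d) The first claim follows from the definition, the second from $w_{q+i}\le w_i$.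
\end{proof}

\subsection*{The spaces $\mathcal J$ and $J$}

Fix a weight $w$. For a scalar sequence $x=(x_k)_{k\ge1}$ put $x_0=0$. A \emph{chain} is a finite sequence $\mathbf k=(k_0<k_1<\dots<k_r)$ of non-negative integers with $r\ge1$, and $\Delta_{\mathbf k}x=(x_{k_1}-x_{k_0},\dots,x_{k_r}-x_{k_{r-1}})$ is the family of differences of $x$ along $\mathbf k$. Let
\[
\|x\|=\sup_{\mathbf k}|\Delta_{\mathbf k}x|_w,\qquad\mathcal J=\{x:\|x\|<\infty\},\qquad J=J_w=\{x\in\mathcal J:x_k\to0\}.
\]
The chain $(0<k)$ gives $|x_k|\le\|x\|$, because $w_1=1$. So $\|\cdot\|$ is a norm on $\mathcal J$. It is complete: a Cauchy sequence $(x^{(n)})$ converges coordinatewise to some $x$, and $|\Delta_{\mathbf k}(x^{(n)}-x)|_w=\lim_m|\Delta_{\mathbf k}(x^{(n)}-x^{(m)})|_w\le\sup_{m\ge n}\|x^{(n)}-x^{(m)}\|$ for every chain. We write $e_k$ for the unit vectors, $\varepsilon_k(x)=x_k$, $P_nx=(x_1,\dots,x_n,0,0,\dots)$, $P_0=0$, and $\mathbf 1=(1,1,\dots)$. Along any chain $e_k$ has at most two non-zero differences, so $e_k\in J$, and $\mathbf 1$ has at most one, so $\|\mathbf 1\|=1$.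

\begin{lemma}\label{lem:basis}
\begin{enumerate}
\item[(a)] Every $x\in\mathcal J$ converges. The functional $\xi(x)=\lim_kx_k$ satisfies $|\xi(x)|\le\|x\|$; hence $J=\ker\xi$ is closed and $\mathcal J=J\oplus\mathbb C\mathbf 1$.
\item[(b)] For $x\in\mathcal J$ let $v_n$ be the supremum of $|\Delta_{\mathbf k}x|_w$ over chains with $k_0\ge n$. Then $v_n\to0$.
\item[(c)] For $x\in J$ we have $\|x-P_nx\|\to0$ and $\|P_nx\|\le\|x\|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(x_k)$ is not Cauchy, there are $\delta>0$ and $k_1<k_2<\cdots$ with $|x_{k_{2i}}-x_{k_{2i-1}}|\ge\delta$ for all $i$. The chain $k_1<\dots<k_{2r}$ has $r$ differences of modulus at least $\delta$, so $\|x\|^2\ge\delta^2W(r)$ for all $r$. This is impossible because $W(r)\to\infty$. The rest follows from $|x_k|\le\|x\|$ and $\xi(\mathbf 1)=1$.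

(b) The sequence $(v_n)$ is non-increasing; suppose that $v_n>\delta>0$ for all $n$. For $w\equiv1$ one would join $m$ successive chains and add their contributions. For a general weight this fails, since the joined family can use each large weight only once. We therefore choose each chain so far out that its differences are small, so that half of its contribution comes from weights that the earlier chains have not used.

Put $R_0=0$ and $n_0=1$. Given $R_j$ and $n_j$, choose $\eta>0$ with $R_j\eta^2\le\delta^2/2$ and, by (a), $n\ge n_j$ with $|x_k-x_l|\le\eta$ for $k,l\ge n$. Choose a chain $n\le k_0<\dots<k_r$ whose differences $d$ satisfy $\sum_{i\le r}w_i(d_i^*)^2>\delta^2$. The terms with $i\le R_j$ contribute at most $R_j\eta^2\le\delta^2/2$. Hence $r>R_j$ and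
\[
\sum_{R_j<i\le r}w_i(d_i^*)^2>\delta^2/2 .
\]
Put $R_{j+1}=r$ and $n_{j+1}=k_r$. Each chain starts no earlier than the previous one ends, so the points of the first $m$ chains form one chain whose differences include those of all $m$ chains. From the $(j+1)$-st chain keep only the entries of rank $i\in(R_j,R_{j+1}]$, and assign to such an entry the weight $w_i$. The intervals $(R_j,R_{j+1}]$ are disjoint, so this assignment is an injection, and Lemma~\ref{lem:families}(a) gives $\|x\|^2\ge m\delta^2/2$ for every $m$, a contradiction.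

(c) The sequence $x-P_nx$ vanishes up to index $n$. Its non-zero differences along a chain are therefore among one entry $x_k$ with $k>n$ and the differences of $x$ along a chain starting after $n$. So $\|x-P_nx\|\le\sup_{k>n}|x_k|+v_{n+1}\to0$.

Now take a chain and let $k_0<\dots<k_j$ be its points not exceeding $n$; if there are none, all differences of $P_nx$ vanish. Up to zeros, the differences of $P_nx$ are those of $x$ along $k_0<\dots<k_j$, followed by $-x_{k_j}$ if the chain continues beyond $n$. In the latter case this family is the limit, as $K\to\infty$, of the differences of $x$ along $k_0<\dots<k_j<K$, because $x_K\to0$. In both cases its norm is at most $\|x\|$.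
\end{proof}

The hypothesis $\sum_iw_i=\infty$ was used in (a). Without it, $\|x\|\le2(\sum_iw_i)^{1/2}\sup_k|x_k|$, so $\mathcal J$ would be $\ell_\infty$ and $J$ would be $c_0$.

By (c), $(e_k)$ is a monotone Schauder basis of $J$. To compute $J''$ we need to know that the coordinate functionals span $J'$. This is where the exponent $2$ enters: disjoint blocks satisfy an upper $\ell_2$-estimate.

\begin{lemma}\label{lem:shrinking}
For every $f\in J'$ we have $\|f-f\circ P_n\|\to0$. In particular $J'$ is the closed linear span of the $\varepsilon_k$ and is separable.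
\end{lemma}

\begin{proof}
Let $z_1,\dots,z_m\in J$ have norm at most $1$ and supports in finite intervals $I_1<\dots<I_m$ of $\mathbb N$, and let $x=\sum_jc_jz_j$. We claim that
\begin{equation}\label{eq:upper2}
\|x\|\le3\Big(\sum_j|c_j|^2\Big)^{1/2}.
\end{equation}
Fix a chain and call a difference $x_{k_i}-x_{k_{i-1}}$ \emph{inner} if $k_{i-1}$ and $k_i$ lie in the same $I_j$. The inner differences belonging to $I_j$ are $c_j$ times the differences of $z_j$ along a chain, so by Lemma~\ref{lem:families}(b) all inner differences form a family of norm at most $(\sum_j|c_j|^2)^{1/2}$. For the other differences use $|x_{k_i}-x_{k_{i-1}}|\le|x_{k_i}|+|x_{k_{i-1}}|$. If the right endpoint $k_i$ of such a difference lies in $I_j$, it is the first chain point in $I_j$, and $|x_{k_i}|\le|c_j|\,\|z_j\|\le|c_j|$; if it lies in no $I_j$, then $x_{k_i}=0$. So the values at right endpoints have $\ell_2$-norm at most $(\sum_j|c_j|^2)^{1/2}$. The same holds for left endpoints, with ``last'' in place of ``first''. Since $|\cdot|_w$ is a monotone norm dominated by the $\ell_2$-norm,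 \eqref{eq:upper2} follows.

Let $F_n$ be the closed span of $\{e_k:k>n\}$ and $\theta=\inf_n\|f|_{F_n}\|$. Suppose $\theta>0$. Finitely supported vectors are dense in each $F_n$, so we can choose successively $z_1,z_2,\dots$ as above with $|f(z_j)|\ge\theta/2$; after multiplication by unimodular scalars, $f(z_j)\ge\theta/2$. By \eqref{eq:upper2} the vectors $\sum_{j\le m}z_j/j$ are bounded, while $f(\sum_{j\le m}z_j/j)\ge\frac\theta2\sum_{j\le m}\frac1j\to\infty$. Hence $\theta=0$. The numbers $\|f|_{F_n}\|$ decrease, so they tend to $0$. By Lemma~\ref{lem:basis}(c), $x-P_nx\in F_n$ and $\|x-P_nx\|\le2\|x\|$, whence $\|f-f\circ P_n\|\le2\|f|_{F_n}\|\to0$. Finally $f\circ P_n=\sum_{k\le n}f(e_k)\varepsilon_k$.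
\end{proof}

\begin{proposition}\label{prop:bidual}
The map $y\mapsto(\langle y,\varepsilon_k\rangle)_k$ is a linear bijection of $J''$ onto $\mathcal J$ that is the identity on $J$. Under this identification:
\begin{enumerate}
\item[(a)] $\|y\|_{J''}=\sup_n\|P_ny\|$ and $\|y\|\le\|y\|_{J''}\le2\|y\|$;
\item[(b)] $\langle y,f\rangle=\lim_nf(P_ny)$ for $y\in J''$ and $f\in J'$;
\item[(c)] $J''=J\oplus\mathbb C\mathbf 1$, $\|\mathbf 1\|_{J''}\le\sqrt2$, and $\xi(y)=\lim_k\langle y,\varepsilon_k\rangle$ defines $\xi\in J'''$ with $\|\xi\|\le1$, $\xi(\mathbf 1)=1$ and $\ker\xi=J$;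
\item[(d)] every $F\in J'''$ is of the form $F(y)=\langle y,g\rangle+\lambda\xi(y)$ with $g\in J'$ and $\lambda\in\mathbb C$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $y\in J''$ and $x=(\langle y,\varepsilon_k\rangle)_k$. The map $y\mapsto x$ is injective by Lemma~\ref{lem:shrinking}. From $P_n'f=\sum_{k\le n}f(e_k)\varepsilon_k$ we get $\langle y,P_n'f\rangle=f(P_nx)$, that is, $P_n''y=P_nx$. Hence $\|P_nx\|\le\|y\|_{J''}$, because $\|P_n\|\le1$ on $J$. Since $P_n'f\to f$ in norm, $\langle y,f\rangle=\lim_nf(P_nx)$. This is (b), and it gives $\|y\|_{J''}\le\sup_n\|P_nx\|$. Conversely, let $x$ be a sequence with $\sup_n\|P_nx\|<\infty$. By the Banach--Alaoglu theorem $(P_nx)$ has a weak* cluster point in $J''$, and its coordinates are those of $x$ because $\varepsilon_k(P_nx)=x_k$ for $n\ge k$. So $J''$ is the space of sequences with $\sup_n\|P_nx\|<\infty$, with this supremum as its norm.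

For any sequence $x$, the differences of $x$ along a chain ending at $k_r$ are those of $P_{k_r}x$, so $\|x\|\le\sup_n\|P_nx\|$. As in the proof of Lemma~\ref{lem:basis}(c), the differences of $P_nx$ are, up to zeros, differences of $x$ along a chain and possibly one further entry $-x_{k_j}$, so $\|P_nx\|\le\|x\|+|x_{k_j}|\le2\|x\|$. This proves (a) and $J''=\mathcal J$.

Along a chain $P_n\mathbf 1$ has at most two non-zero differences, of modulus $1$, so $\|\mathbf 1\|_{J''}\le\sqrt2$. The rest of (c) is Lemma~\ref{lem:basis}(a) together with $|\xi(y)|\le\|y\|\le\|y\|_{J''}$. For (d) let $g=F|_J$. Then $F-g$ vanishes on $J=\ker\xi$, so it is a multiple of $\xi$.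
\end{proof}

\section{Incomparable weights}\label{sec:weights}

Let $v$ and $w$ be weights with partial sums $V$ and $W$, and let $u:J_w'\to J_v'$ be bounded. We mark the objects of Section~\ref{sec:james} with the weight. The functional $\xi_w\circ u'$ on $J_v''$ is the pointwise limit of the sequence $(u\varepsilon_k^w)$, and by Proposition~\ref{prop:bidual}(d) it equals $g+\lambda\xi_v$. The number $\lambda$ measures how much of the limit functional of $J_w$ is carried to the limit functional of $J_v$. We want $\lambda=0$ for all $u$.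

The simplest case shows what stands in the way. Suppose the formal identity $J_v\to J_w$ is bounded with norm $C$, and let $u$ be its adjoint, so that $u\varepsilon^w_k=\varepsilon^v_k$ and $\lambda=1$. The vector $(0,1,0,1,\dots,0,1,0,0,\dots)$ with $r$ ones has norm $W(2r)^{1/2}$ in $J_w$ and $V(2r)^{1/2}$ in $J_v$. So $W(2r)\le C^2V(2r)$ for all $r$. The next lemma shows that every $u$ with $\lambda\ne0$ behaves like this one along a subsequence.

\begin{lemma}\label{lem:key}
Let $u:J_w'\to J_v'$ be bounded, and let $g\in J_v'$ and $\lambda\in\mathbb C$ satisfy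
\[
\lim_k\langle y,u\varepsilon^w_k\rangle=\langle y,g\rangle+\lambda\,\xi_v(y)\qquad(y\in J_v'').
\]
Then $|\lambda|\le\sqrt2\,\|u\|\,\big(V(r)/W(r)\big)^{1/2}$ for every $r\in\mathbb N$.
\end{lemma}

\begin{proof}
Put $h_k=u\varepsilon_k^w-g\in J_v'$. Then $\langle y,h_k\rangle\to\lambda\xi_v(y)$ for $y\in J_v''$. In particular $h_k(P_m\mathbf 1)\to0$ for each fixed $m$, while $\langle\mathbf 1,h_k\rangle\to\lambda$. On the other hand, for each fixed $k$ we have $h_k(P_m\mathbf 1)\to\langle\mathbf 1,h_k\rangle$ as $m\to\infty$, by Proposition~\ref{prop:bidual}(b). So $h_k$ picks up its value, about $\lambda$, on an interval that moves to infinity with $k$, and we can separate these intervals.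

Fix $r\in\mathbb N$ and $\eta>0$, and put $k_0=m_0=0$. For $i=1,\dots,2r$ choose successively
\begin{itemize}
\item $k_i>k_{i-1}$ with $|h_{k_i}(P_{m_j}\mathbf 1)|\le\eta$ for all $j<i$ and $|\langle\mathbf 1,h_{k_i}\rangle-\lambda|\le\eta$;
\item $m_i>m_{i-1}$ with $|h_{k_i}(P_m\mathbf 1)-\langle\mathbf 1,h_{k_i}\rangle|\le\eta$ for all $m\ge m_i$.
\end{itemize}
Let $z_j=P_{m_j}\mathbf 1-P_{m_{j-1}}\mathbf 1$, the indicator of the interval $(m_{j-1},m_j]$. Then
\[
|h_{k_i}(z_i)-\lambda|\le3\eta,\qquad|h_{k_i}(z_j)|\le2\eta\quad(j\ne i).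
\]
Indeed, $h_{k_i}(P_{m_i}\mathbf 1)$ is within $2\eta$ of $\lambda$ and $|h_{k_i}(P_{m_{i-1}}\mathbf 1)|\le\eta$. For $j<i$ both $h_{k_i}(P_{m_j}\mathbf 1)$ and $h_{k_i}(P_{m_{j-1}}\mathbf 1)$ have modulus at most $\eta$, and for $j>i$ both are within $\eta$ of $\langle\mathbf 1,h_{k_i}\rangle$.

Let
\[
x=\sum_{l=1}^rz_{2l}\in J_v,\qquad f=\sum_{j=1}^r\big(\varepsilon^w_{k_{2j}}-\varepsilon^w_{k_{2j-1}}\big)\in J_w' .
\]
Taking differences removes $g$: we have $uf=\sum_{j\le r}(h_{k_{2j}}-h_{k_{2j-1}})$. In the expansion of $(uf)(x)$ the $r$ terms $h_{k_{2j}}(z_{2j})$ are within $3\eta$ of $\lambda$, and the remaining terms, fewer than $2r^2$, have modulus at most $2\eta$. So $|(uf)(x)-r\lambda|\le3r\eta+4r^2\eta$.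

For $a\in J_w$ the $r$ numbers $a_{k_{2j}}-a_{k_{2j-1}}$ form a subfamily of the differences along a chain, so $\|f\|\le rW(r)^{-1/2}$ by Lemma~\ref{lem:families}(c). The sequence $x_0,x_1,x_2,\dots$ takes only the values $0$ and $1$ and changes value $2r$ times. Along any chain it therefore has at most $2r$ non-zero differences, each of modulus $1$, and $\|x\|\le V(2r)^{1/2}\le(2V(r))^{1/2}$ by Lemma~\ref{lem:families}(d). Hence
\[
r|\lambda|\le\|u\|\,rW(r)^{-1/2}(2V(r))^{1/2}+3r\eta+4r^2\eta .
\]
Let $\eta\to0$ and divide by $r$.
\end{proof}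

The lemma does not assume that $u$ is the adjoint of an operator $J_v\to J_w$, and the blocks to which we apply it need not be adjoints.

We now need countably many weights such that $\inf_rV(r)/W(r)=0$ for every ordered pair of distinct ones. We let the weights take turns: on a very long stretch of indices one weight is much larger than all the others, and the stretch is so long that everything before it is negligible. Let $\mathcal A=\mathbb N\times\mathbb N$, and let $(\nu(s))_{s\ge1}$ be a sequence in $\mathcal A$ that takes every value infinitely often. Put $c_s=2^{-s^2}$ and $r_s=2^{s^3}$ for $s\ge0$. For $\alpha\in\mathcal A$ let $w_1^\alpha=1$ and, for $r_{s-1}<i\le r_s$ with $s\ge1$,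
\[
w_i^\alpha=c_s\ \text{ if }\nu(s)=\alpha,\qquad w_i^\alpha=c_{s+1}\ \text{ otherwise.}
\]
On the $s$-th stretch $w^\alpha$ is constant and at least $c_{s+1}$, and on the next it is at most $c_{s+1}$; so $w^\alpha$ is non-increasing. Let $W_\alpha$ be its partial sums. Since $r_s-r_{s-1}\ge r_s/2$, we have $W_\alpha(r_s)\ge\frac12c_{s+1}r_s=\frac12\,2^{s^3-(s+1)^2}\to\infty$. Thus $w^\alpha$ is a weight. If $\alpha\ne\beta$ and $\nu(s)=\alpha$, then
\[
\frac{W_\beta(r_s)}{W_\alpha(r_s)}\le\frac{r_{s-1}+c_{s+1}r_s}{\frac12c_sr_s}=2\cdot2^{(s-1)^3-s^3+s^2}+2\cdot2^{s^2-(s+1)^2}=2\cdot2^{-2s^2+3s-1}+2\cdot2^{-2s-1}.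
\]
There are infinitely many such $s$, so $\inf_rW_\beta(r)/W_\alpha(r)=0$ whenever $\alpha\ne\beta$. We write $J_\alpha$, $\xi_\alpha$, $\varepsilon^\alpha_k$ for the objects belonging to $w^\alpha$. Lemma~\ref{lem:key} now gives what we wanted.

\begin{corollary}\label{cor:incomparable}
Let $\alpha\ne\beta$ and let $u:J_\alpha'\to J_\beta'$ be bounded. If $g\in J_\beta'$ and $\lambda\in\mathbb C$ satisfy $\xi_\alpha(u'y)=\langle y,g\rangle+\lambda\xi_\beta(y)$ for all $y\in J_\beta''$, then $\lambda=0$.
\end{corollary}

The corollary makes the action of an operator on limit functionals diagonal. To turn diagonal into scalar we impose linear relations between the limits. Three spaces suffice to see this.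

\begin{example}\label{ex:three}
Let $J_1,J_2,J_3$ be three of the spaces $J_\alpha$, let $A=J_1\oplus J_2\oplus J_3$, and for $y=(y_1,y_2,y_3)\in A''$ write $\xi_i(y)$ for the limit of $y_i$. Consider the hyperplane
\[
Z=\{y\in A'':\xi_3(y)=\xi_1(y)+\xi_2(y)\}\supset A,
\]
and let $t:A'\to A'$ be bounded with $t'Z\subset Z$. Applying Proposition~\ref{prop:bidual}(d) in each summand, we write $\xi_i\circ t'=\pi_i+\sum_l\rho_{il}\xi_l$ with $\pi_i\in A'$ and scalars $\rho_{il}$. Restricted to the summand $J_l''$, this is the hypothesis of Corollary~\ref{cor:incomparable} for the block $J_i'\to J_l'$ of $t$. So $\rho_{il}=0$ for $l\ne i$, and $\xi_i\circ t'=\pi_i+\lambda_i\xi_i$. Since $t'Z\subset Z$, the functional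
\[
(\xi_3-\xi_1-\xi_2)\circ t'=(\pi_3-\pi_1-\pi_2)+\lambda_3\xi_3-\lambda_1\xi_1-\lambda_2\xi_2
\]
vanishes on $Z$. On $A$ the $\xi_i$ vanish, so $\pi_3-\pi_1-\pi_2=0$. Evaluating what is left at $(\mathbf 1,0,\mathbf 1)$ and $(0,\mathbf 1,\mathbf 1)$ gives $\lambda_1=\lambda_3=\lambda_2$. Modulo $A'$, the operator acts on all three limit functionals by one scalar.

Both ingredients are needed. Without the relation, that is with $A''$ in place of $Z$, any diagonal operator $\lambda_1I\oplus\lambda_2I\oplus\lambda_3I$ is admissible. If instead we took $J_1=J_2$, the operator exchanging the first two summands would preserve $Z$ and send $\xi_1$ to $\xi_2$.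
\end{example}

One can view $Z$ as a space with two levels, $Z\cong\{(y,b)\in A''\times\mathbb C^2:\xi_i(y)=\varphi_i(b),\ i=1,2,3\}$, where $\varphi_1,\varphi_2$ are the coordinate functionals on $\mathbb C^2$ and $\varphi_3=\varphi_1+\varphi_2$. In the construction below the second level is again a sum of James biduals, the three functionals $\varphi_i$ become a countable dense family that is closed under addition up to scalar factors, and the step is repeated infinitely often.

\section{The space $X$}\label{sec:space}

\subsection*{The levels}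

For $n\ge1$ let $A_n=\big(\bigoplus_{i\ge1}J_{(n,i)}\big)_{\ell_2}$, so that $A_n'=(\bigoplus_iJ_{(n,i)}')_{\ell_2}$ and $A_n''=(\bigoplus_iJ_{(n,i)}'')_{\ell_2}$. The spaces $J_\alpha'$ and $J_\alpha''=J_\alpha\oplus\mathbb C\mathbf 1$ are separable, hence so are $A_n'$ and $A_n''$. We collect the limits of the components of $a=(a_i)\in A_n''$ in one map and split it by constant sequences:
\[
Q_n:A_n''\to\ell_2,\quad Q_na=\big(\xi_{(n,i)}(a_i)\big)_i;\qquad L_n:\ell_2\to A_n'',\quad L_nc=(c_i\mathbf 1)_i .
\]
By Proposition~\ref{prop:bidual}(c), $\|Q_n\|\le1$, $\|L_n\|\le\sqrt2$, $Q_nL_n=I$ and $\ker Q_n=A_n$.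

\begin{lemma}\label{lem:third}
For every $F\in A_n'''$ there are unique $\pi\in A_n'$ and $\rho\in\ell_2$ with
\[
F(a)=\langle a,\pi\rangle+\langle\rho,Q_na\rangle\qquad(a\in A_n'').
\]
\end{lemma}

\begin{proof}
Let $\pi=F|_{A_n}$. The functional $F-\pi$ vanishes on $A_n=\ker Q_n$, which contains $a-L_nQ_na$. So $F-\pi=(F-\pi)L_nQ_n$, and $(F-\pi)L_n$ is a functional on $\ell_2$, given by some $\rho$. For uniqueness, restriction to $A_n$ determines $\pi$, and then $\rho$ is determined because $Q_n$ is onto.
\end{proof}

\subsection*{The links}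

Let $D_{n+1}$ be a countable dense $(\mathbb Q+i\mathbb Q)$-linear subspace of $A_{n+1}'$, for instance the span over $\mathbb Q+i\mathbb Q$ of a countable dense set, and let $(d_{n,i})_{i\ge1}$ enumerate its non-zero elements. Each of them will be tied to its own James space $J_{(n,i)}$ on level $n$. Put
\[
\varphi_{n,i}=2^{-i}\,\frac{d_{n,i}}{\|d_{n,i}\|},\qquad\Phi_n:\ell_2\to A_{n+1}',\quad\Phi_n\rho=\sum_i\rho_i\varphi_{n,i}.
\]
By the Cauchy--Schwarz inequality $\|\Phi_n\|\le(\sum_i4^{-i})^{1/2}=3^{-1/2}$. The adjoint is
\[
\Phi_n':A_{n+1}''\to\ell_2,\qquad\Phi_n'a=(\langle a,\varphi_{n,i}\rangle)_i,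
\]
and it is injective, because the $\varphi_{n,i}$ span a dense subspace of $A_{n+1}'$. Note that $\|L_n\Phi_n'\|\le\sqrt{2/3}<1$. Define
\[
X=\Big\{x=(a_n)_{n\ge1}\in\prod_nA_n'':\ Q_na_n=\Phi_n'a_{n+1}\text{ for all }n\Big\},\qquad p_N(x)=\max_{n\le N}\|a_n\| .
\]
In words, the $i$-th component of $a_n$ is a convergent sequence, and its limit must be $\langle a_{n+1},\varphi_{n,i}\rangle$. Given $a_{n+1}$, the admissible $a_n$ are the vectors $L_n\Phi_n'a_{n+1}+b$ with $b\in A_n$. This produces many elements of $X$: for $b\in A_n$ let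
\[
U_nb=(y_1,\dots,y_n,0,0,\dots),\qquad y_n=b,\qquad y_m=L_m\Phi_m'y_{m+1}\ \ (m<n).
\]
Then $U_nb\in X$, because $Q_nb=0$ and $Q_my_m=\Phi_m'y_{m+1}$ for $m<n$, and $U_n:A_n\to X$ is linear and continuous.

\begin{proposition}\label{prop:X}
$X$ is a separable non-normable Fr\'echet space, with topology given by the norms $p_1\le p_2\le\cdots$.
\end{proposition}

\begin{proof}
The product $\prod_nA_n''$ of countably many separable Banach spaces is a separable Fr\'echet space, and $X$ is a closed subspace because $Q_n$ and $\Phi_n'$ are continuous. So $X$ is a Fr\'echet space with seminorms $p_N$, and it is separable as a subset of a separable metrizable space. If $a_n=0$, then $\Phi_n'a_{n+1}=Q_na_n=0$, so $a_{n+1}=0$ by injectivity of $\Phi_n'$. Hence $p_1(x)=0$ forces $x=0$, and every $p_N$ is a norm.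

Suppose a norm $q$ gives the topology. Then $q\le C'p_N$ for some $N$ and $p_{N+1}\le C''q$, so $p_{N+1}\le Cp_N$. Here the factors $2^{-i}$ give a contradiction. For $m\in\mathbb N$ choose $b$ in the infinite-dimensional space $A_{N+1}$ with $\|b\|=1$ and $\langle b,\varphi_{N,i}\rangle=0$ for $i\le m$. Then $\|\Phi_N'b\|^2\le\sum_{i>m}4^{-i}\le4^{-m}$. The components of $x=U_{N+1}b$ satisfy $\|y_{N+1}\|=1$, $\|y_N\|\le\sqrt2\,2^{-m}$ and $\|y_k\|\le\|y_{k+1}\|$ for $k<N$. So $1\le p_{N+1}(x)\le Cp_N(x)\le C\sqrt2\,2^{-m}$, which fails for large $m$.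
\end{proof}

\subsection*{The dual}

A functional on the product restricts to $X$, so a priori $X'$ involves the third duals $A_n'''$. The links convert the part of $A_n'''$ outside $A_n'$ into an element of $A_{n+1}'$. For $\gamma=(\gamma_1,\dots,\gamma_N)$ with $\gamma_n\in A_n'$ let $\iota(\gamma)(x)=\sum_{n\le N}\langle a_n,\gamma_n\rangle$ for $x=(a_n)\in X$, and let $V_N\subset X'$ be the space of these functionals.

\begin{lemma}\label{lem:dual}
\begin{enumerate}
\item[(i)] If $\iota(\gamma)=0$, then $\gamma=0$.
\item[(ii)] If $f\in X'$ and $|f|\le c\,p_N$, then $f\in V_{N+1}$. Hence $X'=\bigcup_NV_N$.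
\item[(iii)] With the norm $\|\iota(\gamma)\|_{V_N}=\sum_{n\le N}\|\gamma_n\|$, the space $V_N$ is a Banach space, and $p_N(x)=\sup\{|f(x)|:f\in V_N,\ \|f\|_{V_N}\le1\}$ for $x\in X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\gamma_1=\dots=\gamma_{n-1}=0$, then $0=\iota(\gamma)(U_nb)=\langle b,\gamma_n\rangle$ for all $b\in A_n$, because the components of $U_nb$ beyond the $n$-th vanish. So $\gamma_n=0$, and induction on $n$ applies.

(ii) The map $x\mapsto(a_1,\dots,a_N)$ embeds $(X,p_N)$ isometrically into $A_1''\times\dots\times A_N''$ with the maximum norm. By the Hahn--Banach theorem $f(x)=\sum_{n\le N}F_n(a_n)$ with $F_n\in A_n'''$. Write $F_n(a)=\langle a,\pi_n\rangle+\langle\rho_n,Q_na\rangle$ as in Lemma~\ref{lem:third}. For $x=(a_n)\in X$ and $\rho\in\ell_2$,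
\begin{equation}\label{eq:shift}
\langle\rho,Q_na_n\rangle=\langle\rho,\Phi_n'a_{n+1}\rangle=\langle a_{n+1},\Phi_n\rho\rangle .
\end{equation}
So $f(x)=\sum_{n\le N}\big(\langle a_n,\pi_n\rangle+\langle a_{n+1},\Phi_n\rho_n\rangle\big)$ and $f\in V_{N+1}$.

(iii) By (i) the norm is well defined and $V_N$ is isometric to the $\ell_1$-sum of $A_1',\dots,A_N'$. The dual norm of $(a_1,\dots,a_N)$ with respect to this sum is $\max_{n\le N}\|a_n\|$, since $A_n''=(A_n')'$.
\end{proof}

From now on we identify $\gamma\in A_n'$ with the functional $x\mapsto\langle a_n,\gamma\rangle$ on $X$. By (i) and (ii), $X'=\bigoplus_nA_n'$ algebraically and $V_N=A_1'\oplus\dots\oplus A_N'$. For $\alpha=(n,i)$ we regard $\varepsilon_k^\alpha$ as an element of $A_n'$, placed in the $i$-th summand. The defining relation of $X$ then reads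
\begin{equation}\label{eq:link}
\lim_{k\to\infty}\varepsilon_k^{(n,i)}(x)=(Q_na_n)_i=(\Phi_n'a_{n+1})_i=\varphi_{n,i}(x)\qquad(x=(a_n)\in X).
\end{equation}
Thus $\varphi_{n,i}$, which lives on level $n+1$, is the pointwise limit of functionals on level $n$. In particular $|\varphi_{n,i}|\le p_n$ although $\varphi_{n,i}\notin V_n$, so the loss of one level in Lemma~\ref{lem:dual}(ii) does occur.

\section{The operators on $X$}\label{sec:operators}

Fix $T\in L(X)$ and let $T'f=f\circ T$ for $f\in X'$.

\subsection*{The matrix of $T'$}

Given $N$, choose $K$ and $C$ with $p_N(Tx)\le Cp_K(x)$. For $f\in V_N$ we have $|f(Tx)|\le\|f\|_{V_N}Cp_K(x)$, so $T'V_N\subset V_{K+1}$ by Lemma~\ref{lem:dual}(ii). The map $T':V_N\to V_{K+1}$ is bounded by the closed graph theorem. Indeed, if $f_j\to f$ in $V_N$ and $T'f_j\to g$ in $V_{K+1}$, then both sequences converge pointwise on $X$ by Lemma~\ref{lem:dual}(iii), so $g(x)=\lim_jf_j(Tx)=f(Tx)$. For $\gamma\in A_n'$ let $t_{mn}\gamma\in A_m'$ be the $m$-th component of $T'\gamma$. The blocks $t_{mn}:A_n'\to A_m'$ are bounded, and in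 each column $n$ only finitely many of them are non-zero.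

\subsection*{From column $n$ to column $n+1$}

Apply \eqref{eq:link} to the vector $Tx$, where $x=(a_m)\in X$. With $\alpha=(n,i)$ we get
\begin{equation}\label{eq:limit}
(T'\varphi_{n,i})(x)=\lim_k(T'\varepsilon_k^\alpha)(x)=\lim_k\sum_m\langle t_{mn}'a_m,\varepsilon_k^\alpha\rangle=\sum_m\big(Q_nt_{mn}'a_m\big)_i .
\end{equation}
The sums run over the finitely many $m$ with $t_{mn}\neq0$, and $t_{mn}'a_m\in A_n''$, so that the last limit exists by Proposition~\ref{prop:bidual}(c). For each $m$ the map $a\mapsto(Q_nt_{mn}'a)_i$ belongs to $A_m'''$. By Lemma~\ref{lem:third} there are unique $\pi_m^\alpha\in A_m'$ and $\rho_m^\alpha\in\ell_2$ with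
\begin{equation}\label{eq:split}
\big(Q_nt_{mn}'a\big)_i=\langle a,\pi_m^\alpha\rangle+\langle\rho_m^\alpha,Q_ma\rangle\qquad(a\in A_m''),
\end{equation}
and both vanish when $t_{mn}=0$. Inserting \eqref{eq:split} into \eqref{eq:limit} and using \eqref{eq:shift}, we obtain
\begin{equation}\label{eq:general}
T'\varphi_{n,i}=\sum_m\big(\pi_m^\alpha+\Phi_m\rho_m^\alpha\big),\qquad\pi_m^\alpha\in A_m',\quad\Phi_m\rho_m^\alpha\in A_{m+1}'.
\end{equation}
This formula shows the difficulty. Through the term $\Phi_m\rho_m^\alpha$ a non-zero block in position $(m,n)$ may create a non-zero block in position $(m+1,n+1)$, so the columns could grow longer by one row at each step. Incomparability of the weights excludes this, except on the diagonal.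

Let $\beta=(m,l)\ne\alpha$, and let $u:J_\alpha'\to J_\beta'$ send $f$ to the $l$-th component of $t_{mn}f$, where $f$ is placed in the $i$-th summand of $A_n'$. Let $a\in A_m''$ have $y\in J_\beta''$ as its $l$-th component and $0$ elsewhere. The $i$-th component of $t_{mn}'a$ is $u'y$, since $\langle t_{mn}'a,f\rangle=\langle a,t_{mn}f\rangle=\langle y,uf\rangle$ for $f\in J'_\alpha$. So \eqref{eq:split} becomes
\[
\xi_\alpha(u'y)=\langle y,(\pi_m^\alpha)_l\rangle+(\rho_m^\alpha)_l\,\xi_\beta(y)\qquad(y\in J_\beta''),
\]
and Corollary~\ref{cor:incomparable} gives $(\rho_m^\alpha)_l=0$. Hence $\rho_m^\alpha=0$ for $m\ne n$, and $\rho_n^\alpha$ has at most one non-zero entry, in place $i$; call this entry $\lambda_{n,i}$. Then $\Phi_n\rho_n^\alpha=\lambda_{n,i}\varphi_{n,i}$. Since $\varphi_{n,i}\in A_{n+1}'$, comparison of the $A_m'$-components in \eqref{eq:general}, which is legitimate by Lemma~\ref{lem:dual}(i), yields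
\begin{equation}\label{eq:recursion}
t_{m,n+1}\varphi_{n,i}=\pi_m^{(n,i)}+\delta_{m,n+1}\,\lambda_{n,i}\,\varphi_{n,i}\qquad(m,n,i\ge1).
\end{equation}
We extract three rules.

\begin{lemma}\label{lem:rules}
Let $m,n\ge1$.
\begin{enumerate}
\item[(R1)] If $t_{mn}=0$ and $m\ne n+1$, then $t_{m,n+1}=0$.
\item[(R2)] If $t_{n+1,n}=0$, then $t_{n+1,n+1}$ is a scalar multiple of the identity.
\item[(R3)] If $t_{nn}=\mu I$, then $t_{n,n+1}=0$. If in addition $t_{n+1,n}=0$, then $t_{n+1,n+1}=\mu I$.
\end{enumerate}
\end{lemma}

\begin{proof}
The vectors $\varphi_{n,i}$, $i\ge1$, span a dense subspace of $A_{n+1}'$, so a bounded operator on $A'_{n+1}$ is determined by its values on them.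

(R1) Here $\pi_m^{(n,i)}=0$, so $t_{m,n+1}\varphi_{n,i}=0$ for all $i$ by \eqref{eq:recursion}.

(R2) Here $\pi_{n+1}^{(n,i)}=0$, and \eqref{eq:recursion} with $m=n+1$ gives $t_{n+1,n+1}\varphi_{n,i}=\lambda_{n,i}\varphi_{n,i}$. So every non-zero $d\in D_{n+1}$ is an eigenvector of $t_{n+1,n+1}$. Let $d,d'\in D_{n+1}$ be non-zero, with eigenvalues $\lambda,\lambda'$. If they are linearly dependent over $\mathbb C$, then $\lambda=\lambda'$. If they are independent, then $d+d'$ is a non-zero element of $D_{n+1}$, with some eigenvalue $\lambda''$, and $\lambda''(d+d')=\lambda d+\lambda'd'$ gives $\lambda=\lambda''=\lambda'$. This is the computation of Example~\ref{ex:three}, and it is the only place where we use that $D_{n+1}$ is closed under addition. All $\lambda_{n,i}$, $i\ge1$, coincide, and the claim follows by density.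

(R3) If $t_{nn}=\mu I$, the left side of \eqref{eq:split} with $m=n$ is $\mu(Q_na)_i$. The uniqueness in Lemma~\ref{lem:third} gives $\pi_n^{(n,i)}=0$ and $\lambda_{n,i}=\mu$ for all $i$. Then \eqref{eq:recursion} with $m=n$ gives $t_{n,n+1}\varphi_{n,i}=0$. If also $t_{n+1,n}=0$, then $\pi_{n+1}^{(n,i)}=0$, and \eqref{eq:recursion} with $m=n+1$ gives $t_{n+1,n+1}\varphi_{n,i}=\mu\varphi_{n,i}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is separable, non-normable and has the norms $p_N$ by Proposition~\ref{prop:X}. Let $T\in L(X)$ and choose $M\ge1$ with $T'A_1'\subset V_M$, so that $t_{m1}=0$ for $m>M$. Fix a row $m>M$ and move along it from left to right. Starting from $t_{m1}=0$, rule (R1) gives $t_{mn}=0$ for all $n\le m-1$; it cannot be applied to pass to column $m$. There (R2) applies, since $t_{m,m-1}=0$, and gives $t_{mm}=\mu_mI$. By (R3), $t_{m,m+1}=0$, and from there (R1) gives $t_{mn}=0$ for all $n>m$. Row $m+1$ is of the same kind, so $t_{m+1,m}=0$, and the second part of (R3) gives $\mu_{m+1}=\mu_m$. With $\mu$ the common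 value of the $\mu_m$, $m>M$, the matrix has the form
\[
T'=\left(\begin{array}{ccc|cccc}
*&\cdots&*&*&*&*&\cdots\\
\vdots&&\vdots&\vdots&\vdots&\vdots&\\
*&\cdots&*&*&*&*&\cdots\\
\hline
0&\cdots&0&\mu I&0&0&\cdots\\
0&\cdots&0&0&\mu I&0&\cdots\\
\vdots&&\vdots&&&\ddots&
\end{array}\right)
\]
with $M$ rows above the line and $M$ columns to the left of it.

Let $S=T-\mu I$. All blocks of $S'=T'-\mu I$ in rows $m>M$ vanish, that is, $S'X'\subset V_M$. For each $N$ the map $S':V_N\to V_M$ is bounded, by the closed graph argument above; let $C_N$ be its norm. By Lemma~\ref{lem:dual}(iii),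
\[
p_N(Sx)=\sup_{\|f\|_{V_N}\le1}|(S'f)(x)|\le\sup_{\|f\|_{V_N}\le1}\|S'f\|_{V_M}\,p_M(x)\le C_N\,p_M(x)\qquad(x\in X).
\]
By Proposition~\ref{prop:spectrum}, $\sigma(S)$ is compact and contains $0$. Hence $\sigma(T)=\mu+\sigma(S)$ is compact and contains $\mu$.
\end{proof}

\begin{remark}
The rules say nothing about a row that starts with a non-zero block, and $M$ depends on $T$. For instance, let $Tx=f(x)x_0$ with $0\ne f\in A_m'$ and $x_0\in X$ whose first component is non-zero. Then $T'g=g(x_0)f$, so row $m$ is the only non-zero row and $t_{m1}\ne0$.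
\end{remark}

\section{The algebra $L(X)$}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(i) Let $S$ satisfy \eqref{eq:bounded} and let $T\in L(X)$. Given $N$, choose $K,C$ with $p_N(Ty)\le Cp_K(y)$; then $p_N(TSx)\le CC_Kp_M(x)$, so $TS$ is bounded. Choose $K,C$ with $p_M(Tx)\le Cp_K(x)$; then $p_N(STx)\le C_NCp_K(x)$ for all $N$, so $ST$ is bounded. A linear combination of two bounded operators satisfies \eqref{eq:bounded} with the larger of the two indices $M$. So $LB(X)$ is a two-sided ideal. It does not contain $I$, because $X$ is non-normable. With Theorem~\ref{thm:main} this gives $L(X)=\mathbb CI\oplus LB(X)$. The map $\mu$ is linear, $\mu(I)=1$, and it is multiplicative because $(\mu_1I+S_1)(\mu_2I+S_2)-\mu_1\mu_2I\in LB(X)$ for $S_1,S_2\in LB(X)$. Proposition~\ref{prop:spectrum} applied to $T-\mu(T)I$ gives $\mu(T)\in\sigma(T)$.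

(ii) Every spectrum is non-empty and compact by Theorem~\ref{thm:main}. Conversely, let $K\subset\mathbb C$ be non-empty and compact, let $\mu\in K$, and let $(z_i)$ be a sequence in $K$ that is dense in $K$. We use that the first level contains a complemented copy of $A_1$. For $x=(a_n)\in X$ we have $Q_1(a_1-L_1\Phi_1'a_2)=Q_1a_1-\Phi_1'a_2=0$, so $a_1-L_1\Phi_1'a_2\in A_1$. Put $\Pi x=U_1(a_1-L_1\Phi_1'a_2)$. Since $U_1b=(b,0,0,\dots)$, we have $\Pi U_1b=U_1b$ and $p_N(U_1b)=\|b\|$ for all $N$. So $\Pi$ is a continuous projection onto $U_1(A_1)\cong A_1$, and $\ker\Pi\ne0$ because $X$ is non-normable. Let $G$ be the operator $(b_i)\mapsto(z_ib_i)$ on $A_1=(\bigoplus_iJ_{(1,i)})_{\ell_2}$, which is bounded because $K$ is bounded. If $\inf_i|z_i-z|>0$, then $(b_i)\mapsto((z_i-z)^{-1}b_i)$ is a bounded inverse of $G-z$. If $G-z$ has a bounded inverse $R$, then testing on a unit vector of the $i$-th summand gives $1\le\|R\|\,|z_i-z|$. So $\sigma(G)$ is the closure of $\{z_i\}$, which is $K$. Let $T$ act as $G$ on $U_1(A_1)$ and as $\mu I$ on $\ker\Pi$. Then $T\in L(X)$,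 and $T-z$ is bijective if and only if it is bijective on both summands. Hence $\sigma(T)=K\cup\{\mu\}=K$.

(iii) Let $\Pi\in L(X)$ be the projection onto $Y$ along $Z$. From $\Pi^2=\Pi$ and (i) we get $\mu(\Pi)\in\{0,1\}$. If $\mu(\Pi)=0$, then $\Pi$ satisfies \eqref{eq:bounded}, so $p_N(y)=p_N(\Pi y)\le C_Np_M(y)$ for $y\in Y$ and all $N$. Thus $p_M$ gives the topology of $Y$. Since $Y=\ker(I-\Pi)$ is closed in $X$, it is complete, so $Y$ is a Banach space. If $\mu(\Pi)=1$, then $\mu(I-\Pi)=0$, and the same argument applies to $I-\Pi$ and $Z$.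
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On spectral structure of bounded linear operators on reflexive Banach spaces},
\texttt{https://idus.us.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 11441/\allowbreak 61434/\allowbreak On\%20spectral\%20\allowbreak structure\%20of\%20\allowbreak bounded\%20linear\%20\allowbreak operators\%20on\%20\allowbreak reflexive\%20Banach\%20\allowbreak spaces.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
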